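# Conjugating a group of interval diffeomorphisms toward the identity

## Diffeomorphisms, coordinate changes, resilient pairs

Throughout, $I=[0,1]$, $Dg$ is the derivative of $g$, and $|K|$ is the length of an interval $K$. We write $gx$ for $g(x)$, and products of maps are compositions, the rightmost acting first.

**Definition 1 ($C^1$ diffeomorphisms and $C^1$ convergence).** An orientation-preserving $C^1$ diffeomorphism of $I$ is an increasing bijection $g:I\to I$ that is $C^1$ with $Dg>0$ everywhere; its inverse is then $C^1$ too, and $g$ fixes $0$ and $1$. A sequence $g_n$ converges to the identity in the $C^1$ topology if $\|g_n-\mathrm{id}\|_{C^1}\to0$, where $\|h\|_{C^1}=\sup|h|+\sup|Dh|$.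

*Example.* For $t\in\mathbb R$ let
$$g_t(x)=\frac{e^tx}{1+(e^t-1)x},\qquad Dg_t(x)=\frac{e^t}{(1+(e^t-1)x)^2}.$$
In the coordinate $v=x/(1-x)\in[0,\infty]$ this is $v\mapsto e^tv$, so $g_sg_t=g_{s+t}$. The derivative is monotone in $x$, with $Dg_t(0)=e^t$ and $Dg_t(1)=e^{-t}$, so $e^{-|t|}\le Dg_t\le e^{|t|}$. Hence $|Dg_t-1|\le e^{|t|}-1$, and by integration from $0$ also $|g_t(x)-x|\le e^{|t|}-1$. Therefore $g_t\to\mathrm{id}$ in $C^1$ as $t\to0$.

**Definition 2 (coordinate change).** Let $G$ be a group of orientation-preserving $C^1$ diffeomorphisms of $I$. A coordinate change for $G$ is a homeomorphism $\phi$ of $I$ such that $\phi g\phi^{-1}$ is again a $C^1$ diffeomorphism of $I$ for every $g\in G$.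

*Example.* Every $C^1$ diffeomorphism is a coordinate change, but there are others. Let $G=\{g_t\}$ and $0<\varepsilon<1$, and let $\phi_\varepsilon$ be the map $v\mapsto v^\varepsilon$, that is,
$$\phi_\varepsilon(x)=\frac{x^\varepsilon}{x^\varepsilon+(1-x)^\varepsilon}.$$
Since $\phi_\varepsilon(x)/x\to\infty$ as $x\to0$, this homeomorphism is not differentiable at $0$. Still, $\phi_\varepsilon g_t\phi_\varepsilon^{-1}$ is $v\mapsto(e^tv^{1/\varepsilon})^\varepsilon=e^{\varepsilon t}v$, which is $g_{\varepsilon t}$. So $\phi_\varepsilon$ is a coordinate change for $G$.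

**Definition 3 (resilient pair).** Let $G$ be a group of orientation-preserving homeomorphisms of $I$. A resilient pair is a tuple $(f,g;x,y)$ with $f,g\in G$, $x,y\in I$ and
$$x<f(x)<f(y)<g(x)<g(y)<y .$$
$G$ has no resilient pair if no such tuple exists.

In words: $f$ and $g$ send $[x,y]$ to two disjoint intervals inside $(x,y)$, that of $f$ on the left. The condition uses only the order of $I$, so it is invariant under conjugation by increasing homeomorphisms.

*Example with a resilient pair.* Choose a continuous positive function with integrals $\frac38,\frac1{16},\frac9{16}$ over $[0,\frac14],[\frac14,\frac34],[\frac34,1]$, and let $f$ be its primitive with $f(0)=0$. Choose $g$ in the same way with integrals $\frac9{16},\frac1{16},\frac38$. Then $f,g$ are $C^1$ diffeomorphisms with $f(\frac14)=\frac38$, $f(\frac34)=\frac7{16}$, $g(\frac14)=\frac9{16}$, $g(\frac34)=\frac58$, so $(f,g;\frac14,\frac34)$ is a resilient pair.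

*Example: commuting maps are never resilient.* Suppose $fg=gf$ and $(f,g;x,y)$ is a resilient pair. As $f([x,y])\subset[x,y]$, $f$ has a fixed point $p\in[x,y]$. Then $f(g(p))=g(f(p))=g(p)$ and $g(p)\in[x,y]$, so $g(p)\in f([x,y])$. But $g(p)\in g([x,y])$, which is disjoint from $f([x,y])$, a contradiction. So an abelian group, such as $\{g_t\}$, has no resilient pair.

*Example: a group we shall come back to.* Let $b=g_{\log2}$, so $b(\frac12)=\frac23$. Let $J=[\frac12,\frac23]$ and let $z$ be an interior point of $J$. Let $a$ be a $C^1$ diffeomorphism of $I$ that is the identity off $J$ and satisfies $a(z)=z$ and $Da(z)=2$. (For $Da$ on $J$ take a positive continuous function equal to $1$ at both ends and to $2$ at $z$, with average $1$ on each side of $z$.) Let $G=\langle a,b\rangle$. The elements $a_n=b^nab^{-n}$ are supported on the intervals $b^nJ$, whose interiors are disjoint, so they commute. Since $ba_nb^{-1}=a_{n+1}$, every element of $G$ has the form $hb^k$ with $h$ a product of powers of the $a_n$, and it maps each $b^iJ$ onto $b^{i+k}J$. These intervals cover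 $(0,1)$. If $k\ne0$, the element moves the interior of each $b^iJ$ to the interior of another such interval and $b^i(\frac12)$ to $b^{i+k}(\frac12)$, so it has no fixed point in $(0,1)$. Each element of a resilient pair has a fixed point in $(x,y)\subset(0,1)$. So both would have $k=0$ and would commute, which we have excluded. Hence $G$ has no resilient pair. The orbit $Gz=\{b^nz:n\in\mathbb Z\}$ is infinite. Each of its points is isolated in it, and it accumulates at $0$ and $1$.

We can now pose the question, which is taken from "Ordered groups and rigidity in dynamics and topology", https://www.birs.ca/cmo-workshops/2019/19w5044/report19w5044.pdf. Let $G$ be a finitely generated group of orientation-preserving $C^1$ diffeomorphisms of $I$ with no resilient pair. Is there a sequence of coordinate changes $\phi_n$ such that $\phi_ng\phi_n^{-1}\to\mathrm{id}$ in the $C^1$ topology for all $g\in G$?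

## A length count, a group done by hand, and the theorems

First, why should resilient pairs matter? Suppose $(f,g;x,y)$ is a resilient pair and conjugates $\hat f=\phi f\phi^{-1}$, $\hat g=\phi g\phi^{-1}$ are $C^1$ with derivative at least $\frac12$ everywhere. Put $K=\phi([x,y])$. Then $\hat f(K)$ and $\hat g(K)$ are disjoint compact subintervals of the interior of $K$, so $|\hat f(K)|+|\hat g(K)|<|K|$. But each has length at least $\frac12|K|$, a contradiction. Conjugates that are $C^1$-close to the identity have derivative at least $\frac12$, so a group with a resilient pair cannot be conjugated toward the identity.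

Next, the group $\{g_t\}$. The coordinate changes $\phi_\varepsilon$ give $\phi_\varepsilon g_t\phi_\varepsilon^{-1}=g_{\varepsilon t}\to\mathrm{id}$ in $C^1$ as $\varepsilon\to0$, so here the answer is yes. But no $C^1$ diffeomorphisms $\phi_n$ can do this. If $\phi$ is a $C^1$ diffeomorphism and $g(p)=p$, the chain rule gives
$$D(\phi g\phi^{-1})(\phi(p))=\frac{D\phi(gp)\,Dg(p)}{D\phi(p)}=Dg(p),$$
so the derivative $e^t$ of $g_t$ at $0$ cannot be moved toward $1$. Close to $0$ the derivative of $\phi_\varepsilon$ behaves like $\varepsilon x^{-(1-\varepsilon)}$, and this singularity turns the derivative $e^t$ at the fixed point into $(e^t)^\varepsilon$.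

The answer to the question is yes. We prove the following.

**Theorem A.** Let $G$ be a group of orientation-preserving $C^1$ diffeomorphisms of $I=[0,1]$ with no resilient pair ($G$ need not be finitely generated). For every finite $F\subset G$ and every $\eta>0$ there is an orientation-preserving homeomorphism $\varphi$ of $I$ such that $\varphi g\varphi^{-1}$ is a $C^1$ diffeomorphism for every $g\in G$, and $e^{-\eta}\le D(\varphi s\varphi^{-1})\le e^\eta$ on $I$ for all $s\in F$.

**Theorem B.** For a group $G$ of orientation-preserving $C^1$ diffeomorphisms of $I$, the following are equivalent: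

- (i) $G$ has no resilient pair;
- (ii) the conclusion of Theorem A holds for all finite $F\subset G$ and all $\eta>0$;
- (iii) for all $f,g\in G$ there is a homeomorphism $\varphi$ of $I$ such that $\varphi f\varphi^{-1}$ and $\varphi g\varphi^{-1}$ are $C^1$ with derivative $\ge\frac12$ everywhere.

**Theorem C.** For a countable group $G$ of orientation-preserving $C^1$ diffeomorphisms of $I$ (with or without resilient pairs), the following are equivalent:

- (a) there are $C^1$ diffeomorphisms $\varphi_n$ with $\varphi_ng\varphi_n^{-1}\to\mathrm{id}$ in $C^1$ for all $g\in G$;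
- (b) $Dg(p)=1$ whenever $g\in G$ and $g(p)=p$.

**Theorem A answers the question.** Let $F=F^{-1}$ be a finite generating set of $G$, and let $\varphi_n$ be given by Theorem A with $\eta=1/n$. If $g$ is a product of $k$ elements of $F$, then by the chain rule $\hat g=\varphi_ng\varphi_n^{-1}$ satisfies $e^{-k/n}\le D\hat g\le e^{k/n}$. Hence $|D\hat g-1|\le e^{k/n}-1$ and $|\hat g(x)-x|\le\int_0^x|D\hat g-1|\le e^{k/n}-1$. With $g$, and so $k$, fixed, $\hat g\to\mathrm{id}$ in $C^1$ as $n\to\infty$. The same works for any countable $G$: write $G$ as an increasing union of finite sets $F_n$ and apply Theorem A to $F_n$ with $\eta=1/n$; a given $g$ lies in $F_n$ for all large $n$, and the estimate holds with $k=1$.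

## Continuous densities and the obstruction to them

A homeomorphism can be described by its density. If $\rho$ is continuous and positive on $I$ and $\varphi(x)=\int_0^x\rho\big/\int_0^1\rho$, then $\varphi$ is a $C^1$ diffeomorphism and
$$D(\varphi g\varphi^{-1})(\varphi(x))=\frac{\rho(gx)\,Dg(x)}{\rho(x)}.\tag{1}$$
So we want a density with $e^{-\eta}\rho(x)\le\rho(sx)Ds(x)\le e^\eta\rho(x)$ for all $s\in F$. We fix notation for the rest of the notes.

**Definition 4 (words and growth).** $G$ is a group of orientation-preserving $C^1$ diffeomorphisms of $I$, and $F\subset G$ is finite. Since enlarging $F$ only strengthens Theorem A, assume $F=F^{-1}\ne\emptyset$. A word of length $n$ is $(s_1,\dots,s_n)\in F^n$; it acts as $s_n\cdots s_1$. Put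
$$A=\max_{s\in F,\,x\in I}\log Ds(x),\qquad M_n=\max_{(s_1,\dots,s_n)\in F^n,\,x\in I}\log D(s_n\cdots s_1)(x),\qquad\chi=\lim_{n\to\infty}\frac{M_n}n=\inf_{n\ge1}\frac{M_n}n .$$

A diffeomorphism of $I$ has derivative $1$ somewhere by the mean value theorem, so $A\ge0$ and $M_n\ge0$. The chain rule gives $M_{n+m}\le M_n+M_m$, so the limit exists and equals the infimum by Fekete's subadditivity lemma. In particular $M_n\ge n\chi$.

**Definition 5 (hyperbolic points of rate $\tau$).** For $\tau>0$, $P_\tau$ is the set of $z\in I$ for which there is a word of some length $m\ge1$ with $\ell=s_m\cdots s_1$, $\ell(z)=z$ and $\log D\ell(z)\ge\tau m$.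

*Example.* Let $G=\langle g\rangle$ with $g=g_{\log2}$ and $F=\{g,g^{-1}\}$. A word acts as $g_{j\log2}$ with $|j|$ at most its length, so $M_n=n\log2$ and $\chi=\log2$. Interior points are fixed only by words acting as the identity, while $Dg(0)=2$ and $Dg^{-1}(1)=2$. So $P_\tau=\{0,1\}$ if $\tau\le\log2$, and $P_\tau=\emptyset$ if $\tau>\log2$.

If $\varphi$ is an increasing homeomorphism for which all $\hat g=\varphi g\varphi^{-1}$ are $C^1$ diffeomorphisms, then $\hat A,\hat\chi,\hat P_\tau$ denote the same objects for the action $g\mapsto\hat g$, with the same alphabet $F$.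

A natural first try is to make the density bound true by taking a supremum:
$$\rho(x)=\sup_{n\ge0}\ \max_{(s_1,\dots,s_n)\in F^n}e^{-\eta n}D(s_n\cdots s_1)(x).\tag{2}$$
Since $D(s_n\cdots s_1)(sx)\,Ds(x)=D(s_n\cdots s_1s)(x)$, moving from $x$ to $sx$ shifts the supremum by one letter and costs a factor $e^\eta$. The approach breaks down exactly where $\rho$ stops being finite. If a word $\ell$ of length $m$ fixes $p$ and $\log D\ell(p)>\eta m$, then $e^{-\eta mk}D(\ell^k)(p)\to\infty$ as $k\to\infty$, so $\rho(p)=\infty$. This is not a defect of the formula: we have seen that no $C^1$ diffeomorphism changes $D\ell(p)$. The next three lemmas show that such hyperbolic fixed points are the only obstruction. They make no hypothesis on resilient pairs.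

**Lemma 1.** Let $\tau_0>0$, and let $r>0$ be such that $|\log Ds(x)-\log Ds(y)|\le\tau_0$ for $s\in F$ and $|x-y|\le r$. Let $(s_1,\dots,s_m)$ be a word, $x_0\in I$, $x_k=s_k\cdots s_1x_0$, and suppose that for some $a>\tau_0$
$$\log D(s_m\cdots s_{k+1})(x_k)\ge a(m-k)\qquad(0\le k<m).\tag{3}$$
Put $h_k=(s_m\cdots s_{k+1})^{-1}$ and $B=[x_m-r,x_m+r]\cap I$. Then for $y\in B$ and $0\le k\le m$,
$$\log Dh_k(y)\le-(a-\tau_0)(m-k),\qquad|h_k(y)-x_k|\le e^{-(a-\tau_0)(m-k)}|y-x_m|\le r.$$

The purpose is to pass from expansion along one orbit to contraction, backward in time, of a whole interval whose radius $r$ does not depend on $m$. Note that (3) is required for every final segment of the word, and not only for the whole word. An $r$ as in the lemma always exists, since $F$ is finite and each $\log Ds$ is uniformly continuous.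

*Proof.* We use downward induction on $k$. For $k=m$, $h_m=\mathrm{id}$ and there is nothing to show. Let $k<m$ and suppose the claim holds for all $j$ with $k<j\le m$. We have $h_{j-1}=s_j^{-1}h_j$, the letter $s_j^{-1}$ is in $F$, and $|h_j(y)-x_j|\le r$ for $k<j\le m$. So the chain rule and the choice of $r$ give
$$\log Dh_k(y)=\sum_{j=k+1}^m\log Ds_j^{-1}(h_j(y))\le\sum_{j=k+1}^m\big(\log Ds_j^{-1}(x_j)+\tau_0\big).$$
Since $\log Ds_j^{-1}(x_j)=-\log Ds_j(x_{j-1})$, the right side is $-\log D(s_m\cdots s_{k+1})(x_k)+\tau_0(m-k)\le-(a-\tau_0)(m-k)$. This holds at every point of the interval $B$, which contains $x_m$, and $h_k(x_m)=x_k$. The mean value theorem gives the second claim. $\square$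

**Lemma 2.** If $\chi>\sigma>0$, then $P_{3\sigma/4}\ne\emptyset$.

*Proof.* The plan is to find two moments $k<m$ on one long orbit at which the orbit nearly returns to the same place, with (3) true at time $m$. The return map then contracts an interval into itself.

**Step 1: many times at which (3) holds.** Let $r$ be as in Lemma 1 for $\tau_0=\sigma/4$. Choose $T\in\mathbb N$ with $e^{-3\sigma T/4}\le\frac14$, and let $K=\lceil2/r\rceil+1$. For each $n$, as $M_n\ge n\chi$, there are a word in $F^n$ and a point $x_0$ with $S_n\ge n(\chi-\sigma)$, where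
$$S_k=\log D(s_k\cdots s_1)(x_0)-\sigma k,\qquad S_0=0.$$
Call $k\ge1$ a record if $S_k>S_j$ for all $0\le j<k$. If $m$ is a record, then $S_m>S_j$ says precisely that $\log D(s_m\cdots s_{j+1})(x_j)>\sigma(m-j)$ for all $j<m$. This is (3) with $a=\sigma$. The running maximum $\max_{j\le k}S_j$ starts at $0$, ends at a value at least $n(\chi-\sigma)$, and increases only at records. At a record $k$ it increases by at most $S_k-S_{k-1}\le A-\sigma\le A$. Here $A\ge\chi>0$. So there are at least $n(\chi-\sigma)/A$ records.

**Step 2: a near return between two records.** Take $n$ so large that there are at least $KT$ records. Choosing every $T$-th one gives $K$ records that are pairwise at least $T$ apart. Cover $I$ by $\lceil2/r\rceil=K-1$ intervals of length at most $r/2$. By the pigeonhole principle two of the chosen records, $k<m$ with $m-k\ge T$, satisfy $|x_k-x_m|\le r/2$.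

**Step 3: the fixed point.** We apply Lemma 1 with $a=\sigma$ to $(s_1,\dots,s_m)$. For $\kappa=(s_m\cdots s_{k+1})^{-1}$ and $B=[x_m-r,x_m+r]\cap I$ it gives $\log D\kappa\le-\frac{3\sigma}4(m-k)$ on $B$, and
$$|\kappa(y)-x_m|\le|\kappa(y)-x_k|+|x_k-x_m|\le e^{-3\sigma T/4}r+\tfrac r2\le\tfrac34r\qquad(y\in B).$$
So $\kappa(B)\subset B$, and $\kappa$ has a fixed point $z\in B$. The map $\ell=\kappa^{-1}=s_m\cdots s_{k+1}$ is given by a word of length $m-k\ge1$, and $\ell(z)=z$, $\log D\ell(z)=-\log D\kappa(z)\ge\frac{3\sigma}4(m-k)$. Hence $z\in P_{3\sigma/4}$. $\square$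

**Lemma 3.** Let $\eta>0$ and suppose $P_{3\eta/8}=\emptyset$. Then there is a $C^1$ diffeomorphism $\varphi$ of $I$, orientation-preserving, with $e^{-\eta}\le D(\varphi s\varphi^{-1})\le e^\eta$ for all $s\in F$.

*Proof.* We check that the density (2) is now finite and continuous. By Lemma 2 with $\sigma=\eta/2$, so that $3\sigma/4=3\eta/8$, we have $\chi\le\eta/2$. Hence there is $n_0\ge1$ with $M_n\le\frac34\eta n$ for $n\ge n_0$. In (2) the term $n=0$ equals $1$, and the terms with $n\ge n_0$ are at most $e^{-\eta n/4}<1$. So $\rho$ is the maximum of finitely many continuous functions (the terms with $n<n_0$); it is continuous, and $\rho\ge1$. For $s\in F$,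
$$\rho(sx)\,Ds(x)=\sup_{n,\,(s_i)}e^{-\eta n}D(s_n\cdots s_1s)(x)=e^\eta\sup_{n,\,(s_i)}e^{-\eta(n+1)}D(s_n\cdots s_1s)(x)\le e^\eta\rho(x).$$
This inequality for $s^{-1}\in F$ at the point $sx$ reads $\rho(x)\,Ds^{-1}(sx)\le e^\eta\rho(sx)$, that is, $\rho(x)\le e^\eta\rho(sx)Ds(x)$. Let $\varphi(x)=\int_0^x\rho\big/\int_0^1\rho$. By (1), $D(\varphi s\varphi^{-1})(\varphi(x))=\rho(sx)Ds(x)/\rho(x)\in[e^{-\eta},e^\eta]$. $\square$

So Theorem A follows if a coordinate change can produce an action with $\hat P_{3\eta/8}=\emptyset$.

## Hyperbolic orbits in the absence of resilient pairs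

The hypothesis enters the construction through the next two lemmas: orbits meeting $P_\tau$ are finite in number, and each is discrete in itself. The mechanism is that two contractions of a common interval toward different points yield a resilient pair.

It is orbits that are finite in number, not points. In the group $\langle a,b\rangle$ above, with $F=\{a^{\pm1},b^{\pm1}\}$ and $\tau<\log2$, the element $b^na^Mb^{-n}$ is given by a word of length $M+2|n|$, fixes $b^nz$ and has derivative $2^M$ there. For $M$ large, $M\log2\ge\tau(M+2|n|)$. So $P_\tau$ contains the infinite set $\{b^nz\}$.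

**Lemma 4.** Assume $G$ has no resilient pair. For every $\tau>0$, $P_\tau$ meets only finitely many $G$-orbits.

*Proof.* Let $r$ be as in Lemma 1 for $\tau_0=\tau/4$. Let $Q$ be the set of $q\in I$ for which there are $\kappa\in G$ and $\theta<1$ with $\kappa(q)=q$ and $|\kappa(y)-q|\le\theta|y-q|$ for all $y\in I$ with $|y-q|\le r$. These are the points toward which some element contracts at a scale $r$ independent of the point.

**Step 1: the orbit of every $z\in P_\tau$ meets $Q$.** The purpose is to choose the point on the cycle of $z$ where Lemma 1 applies. Take the word of length $m$ for $z$ and extend it $m$-periodically to $(s_k)_{k\in\mathbb Z}$. Since $\ell(z)=z$, there is an $m$-periodic sequence $(x_k)_{k\in\mathbb Z}$ with $x_0=z$ and $x_k=s_k(x_{k-1})$. Define $S_0=0$ and $S_k-S_{k-1}=\log Ds_k(x_{k-1})-\frac\tau2$. The increments are $m$-periodic and sum to $c=\log D\ell(z)-\frac\tau2m\ge\frac\tau2m>0$ over a period, so $S_{k+m}=S_k+c$. Choose $k_0\in\{1,\dots,m\}$ maximizing $S$ on $\{1,\dots,m\}$. Then $S_{k_0}\ge S_j$ for all $j<k_0$. For $j\ge1$ this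 is the choice of $k_0$. For $j\le0$, write $j=j'-im$ with $j'\in\{1,\dots,m\}$ and $i\ge1$; then $S_j=S_{j'}-ic<S_{k_0}$. In other words,
$$\log D(s_{k_0}\cdots s_{j+1})(x_j)\ge\tfrac\tau2(k_0-j)\qquad(j<k_0).$$
Apply Lemma 1 with $a=\tau/2$ to the segment from $k_0-m$ to $k_0$. The element $\kappa=(s_{k_0}\cdots s_{k_0-m+1})^{-1}$ sends $x_{k_0}$ to $x_{k_0-m}=x_{k_0}$, so it fixes $q=x_{k_0}\in Gz$. Moreover $|\kappa(y)-q|\le e^{-\tau m/4}|y-q|$ for $y\in I$, $|y-q|\le r$. So $q\in Q$.

**Step 2: points of $Q\cap(0,1)$ are at least $r$ apart.** This is where a resilient pair would appear. Suppose $q<q'$ are in $Q\cap(0,1)$ with $q'-q<r$, with elements $\kappa,\kappa'$. Choose $\delta>0$ with $x:=q-\delta>0$, $y:=q'+\delta<1$ and $q'-q+\delta\le r$. Then every point of $[x,y]$ is within $r$ of both $q$ and $q'$. By induction, $|\kappa^N(t)-q|\le\theta^N|t-q|$ for $t\in[x,y]$, since the distance to $q$ stays at most $r$; the same holds for $\kappa'$ and $q'$. Let $\nu=\min(\delta,\frac{q'-q}2)$. For $N$ large, $f=\kappa^N$ and $g=\kappa'^N$ satisfy $f([x,y])\subset(q-\nu,q+\nu)$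 and $g([x,y])\subset(q'-\nu,q'+\nu)$. Hence
$$x\le q-\nu<f(x)<f(y)<q+\nu\le q'-\nu<g(x)<g(y)<q'+\nu\le y,$$
a resilient pair, which is a contradiction.

**Step 3: conclusion.** It remains to count orbits. By Step 2, $Q\cap(0,1)$ is finite, so $Q$ is finite. By Step 1 every orbit meeting $P_\tau$ contains a point of $Q$, and distinct orbits are disjoint. $\square$

**Lemma 5.** Assume $G$ has no resilient pair. If $\ell\in G$, $\ell(z)=z$ and $D\ell(z)>1$, then every point of $O=Gz$ is isolated in $O$.

*Proof.* If $z\in\{0,1\}$, then $O=\{z\}$. Let $z\in(0,1)$ and $\kappa=\ell^{-1}$. As $D\kappa(z)<1$ and $\kappa$ is $C^1$, there are $\varrho>0$ and $\theta<1$ with $J=[z-\varrho,z+\varrho]\subset(0,1)$ and $|\kappa(y)-z|\le\theta|y-z|$ on $J$. Suppose $\gamma\in G$ and $z\ne\gamma z\in(z-\varrho,z+\varrho)$. As $N\to\infty$ the intervals $\kappa^N(J)$ shrink to $z$, and by continuity of $\gamma$ the intervals $\gamma\kappa^N(J)$ shrink to $\gamma z$. For large $N$ they are disjoint and lie in the interior of $J$. Name $f$ the one of $\kappa^N,\gamma\kappa^N$ whose image of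 $J$ is on the left, $g$ the other, and let $[x,y]=J$: this is a resilient pair, a contradiction. So $z$ is isolated in $O$. The elements of $G$ act on $O$ by homeomorphisms, transitively, so all points of $O$ are isolated. $\square$

## How singularities must scale along an orbit

We want to weaken a hyperbolic point $p$ as the maps $\phi_\varepsilon$ did, by a density that behaves like $(r/|x-p|)^{1-\varepsilon}$ near $p$. A singularity at $p$ alone does not work when some $g\in G$ moves $p$. By (1), the conjugate of $g$ has derivative $\rho(gx)Dg(x)/\rho(x)$ at $\varphi(x)$ for $x\neq p$ near $p$. Now $\rho(x)\to\infty$ as $x\to p$, while $\rho(gx)\to\rho(gp)<\infty$. So this derivative tends to $0$, by the mean value theorem the conjugate has derivative $0$ at $\varphi(p)$, and it is not a diffeomorphism. Every point $p$ of the orbit $O$ therefore needs a singularity of the same type, with a size $r_p$.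

How should $r_p$ depend on $p$? Near $p$ the logarithm of $\rho(gx)/\rho(x)$ is
$$(1-\varepsilon)\Big[\log\frac{r_{gp}}{r_p}-\log\frac{|gx-gp|}{|x-p|}\Big]\ \longrightarrow\ (1-\varepsilon)\Big[\log\frac{r_{gp}}{r_p}-\log Dg(p)\Big]\qquad(x\to p).$$
The orbit may be infinite, and then it accumulates somewhere. We make the derivatives of the conjugates continuous there by arranging that these corrections tend to $0$ along the orbit, so $r_{gp}/r_p$ should be close to $Dg(p)$ for all but finitely many $p$. Exact equality $r_{gp}=Dg(p)r_p$ is impossible: for $g=\ell$ fixing $p$ with $D\ell(p)\ne1$ it reads $r_p=D\ell(p)r_p$. Nor would we want it, because at a fixed point the correction equals $-(1-\varepsilon)\log D\ell(p)$, which is exactly what turns $D\ell(p)$ into $D\ell(p)^\varepsilon$.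

The choice that works is geometric: $r_p$ is half the distance from $p$ to the rest of the orbit and the endpoints. A diffeomorphism $g$ scales small distances near $p$ by about $Dg(p)$, so it scales $r_p$ by about that factor, and the error is controlled by a modulus of continuity at scale $r_p$. Discreteness of the orbit (Lemma 5) is what makes $r_p>0$. In the group $\langle a,b\rangle$ with $O=\{p_n\}$, $p_n=b^nz$, the coordinate $v=x/(1-x)$ of $p_n$ is $2^nv_0$. As $n\to-\infty$, $p_n$ is asymptotic to $2^nv_0$, the point of $O\cup\{0,1\}$ nearest to $p_n$ is $p_{n-1}$, and $r_{p_n}$ is asymptotic to $2^{n-2}v_0$. So $r_{bp_n}/r_{p_n}\to2=Db(0)$, as it should.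

## Weakening one hyperbolic orbit

**Lemma 6.** Assume $G$ has no resilient pair, $\tau>0$, $z\in P_\tau$, $O=Gz$, $0<\varepsilon<1$. There is an increasing homeomorphism $\varphi$ of $I$ such that $\hat g=\varphi g\varphi^{-1}$ is a $C^1$ diffeomorphism for all $g\in G$ and, whenever $g(p)=p$,
$$D\hat g(\varphi(p))=Dg(p)\ \text{ if }p\notin O,\qquad D\hat g(\varphi(p))=Dg(p)^\varepsilon\ \text{ if }p\in O.$$

*Proof.* Recall that the modulus of continuity of a continuous function $h$ on $I$ is $\omega(t)=\sup\{|h(x)-h(y)|:|x-y|\le t\}$; it is nondecreasing, and $\omega(t)\to0$ as $t\to0$.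

**Step 1: the sizes $r_p$ and the neighborhoods $V_p$.** This step sets up disjoint regions for the singularities. For $p\in O$ let
$$E_p=(O\cup\{0,1\})\setminus\{p\},\qquad r_p=\tfrac12\operatorname{dist}(p,E_p),\qquad V_p=\{x\in I:|x-p|<r_p\}.$$
The set $E_p$ is nonempty. As $z\in P_\tau$, Lemma 5 applies to $O$, so $p$ is isolated in $O$; it also has positive distance to the endpoints different from it. Hence $r_p>0$. For $p\ne p'$ in $O$, $|p-p'|\ge2\max(r_p,r_{p'})\ge r_p+r_{p'}$, so the $V_p$ are pairwise disjoint. Being nonempty and open in $I$, they are countably many, so $O$ is countable. If $z\in(0,1)$, then $O\subset(0,1)$ and $V_p\subset(0,1)$ has length $2r_p$, so $\sum_p2r_p\le1$. If $z\in\{0,1\}$, then $O=\{z\}$ and $r_z=\frac12$. In all cases $\sum_pr_p<\infty$, and for each $\delta>0$ only finitely many $p$ have $r_p\ge\delta$.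

**Step 2: the density and $\varphi$.** We define $\rho$ and check that it is integrable. Put
$$u_p(x)=(1-\varepsilon)\log^+\frac{r_p}{|x-p|},\quad u_p(p)=+\infty,\qquad u=\sum_{p\in O}u_p,\qquad\rho=e^u\ge1.$$
The function $u_p$ vanishes off $V_p$, so at each point at most one term of $u$ is nonzero, and $u<\infty$ off $O$. Moreover
$$\int_0^1\rho\,dx\le1+\sum_p\int_{V_p}\Big(\frac{r_p}{|x-p|}\Big)^{1-\varepsilon}dx\le1+\sum_p2\int_0^{r_p}\Big(\frac{r_p}t\Big)^{1-\varepsilon}dt=1+\sum_p\frac{2r_p}\varepsilon<\infty.$$
Let $Z=\int_0^1\rho$ and $\varphi(x)=Z^{-1}\int_0^x\rho$. As $\rho$ is integrable and $\ge1$, $\varphi$ is an (absolutely continuous) increasing homeomorphism of $I$.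

From now on fix $g\in G$, and let $\omega,\omega'$ be the moduli of continuity of $\log Dg$ and $\log Dg^{-1}$.

**Step 3: the sizes scale by nearly $Dg(p)$.** The claim is
$$\Big|\log\frac{r_{gp}}{r_p}-\log Dg(p)\Big|\le\omega(2r_p)\qquad(p\in O).\tag{4}$$
Since $g$ preserves $O$ and fixes $0$ and $1$, $g(E_p)=E_{gp}$. For the upper bound choose $e\in\overline{E_p}$ with $|e-p|=2r_p$. Then $ge\in\overline{E_{gp}}$, so
$$2r_{gp}\le|ge-gp|=Dg(\xi)\,2r_p\quad\text{with }|\xi-p|\le2r_p,$$
which gives $\log(r_{gp}/r_p)\le\log Dg(p)+\omega(2r_p)$. For the lower bound take any $e\in E_p$. As $|e-p|\ge2r_p$, there is a point $y$ between $p$ and $e$ with $|y-p|=2r_p$. By monotonicity and the mean value theorem, $|ge-gp|\ge|gy-gp|\ge2r_pDg(p)e^{-\omega(2r_p)}$. Taking the infimum over $e\in E_p$ gives $2r_{gp}\ge2r_pDg(p)e^{-\omega(2r_p)}$.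

**Step 4: the correction from one point of the orbit is continuous and small.** We want to show that $u\circ g-u$, a difference of two functions that are infinite on $O$, extends continuously. We treat one $p\in O$ at a time. Let $c_p(x)=u_{gp}(gx)-u_p(x)$ for $x\ne p$; it is continuous on $I\setminus\{p\}$. For $x\ne p$ near $p$ we have $x\in V_p$ and $gx\in V_{gp}$, so both $\log^+$ are logarithms and
$$c_p(x)=(1-\varepsilon)\Big[\log\frac{r_{gp}}{r_p}-\log\frac{|gx-gp|}{|x-p|}\Big].$$
Hence $c_p$ extends continuously to $p$ with
$$c_p(p)=(1-\varepsilon)\Big[\log\frac{r_{gp}}{r_p}-\log Dg(p)\Big].\tag{5}$$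
For the size of $c_p$, use $|\log^+\alpha-\log^+\beta|\le|\log\alpha-\log\beta|$ for $\alpha,\beta>0$. For all $x\ne p$ this gives
$$|c_p(x)|\le\Big|\log\frac{r_{gp}}{r_p}-\log\frac{|gx-gp|}{|x-p|}\Big|.$$
Moreover $c_p(x)=0$ unless $x\in V_p$ or $gx\in V_{gp}$. If $x\in V_p\setminus\{p\}$, then $\frac{|gx-gp|}{|x-p|}=Dg(\xi)$ with $|\xi-p|\le r_p$, and (4) gives $|c_p(x)|\le\omega(2r_p)+\omega(r_p)\le2\omega(2r_p)$. If $gx\in V_{gp}\setminus\{gp\}$, then $\frac{|x-p|}{|gx-gp|}=Dg^{-1}(\xi')$ with $|\xi'-gp|\le r_{gp}$. As $Dg^{-1}(gp)=Dg(p)^{-1}$, (4) gives $|c_p(x)|\le\omega(2r_p)+\omega'(r_{gp})$. At $x=p$ use continuity. Altogether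
$$\sup_I|c_p|\le b_p:=2\omega(2r_p)+\omega'(2r_{gp}).$$

**Step 5: the total correction is continuous.** Now we sum over $O$. For each $\delta>0$ only finitely many $p$ have $r_p\ge\delta$, and, as $p\mapsto gp$ is a bijection of $O$, only finitely many have $r_{gp}\ge\delta$. So for each $\delta>0$, $b_p<\delta$ for all but finitely many $p$. For each $x$ at most two of the $c_p(x)$ are nonzero: the one with $x\in V_p$ and the one with $gx\in V_{gp}$. So the sum of the $c_p$ over all $p$ outside the finite set $\{b_p\ge\delta\}$, or over any subset of these $p$, is bounded by $2\delta$ on $I$. Therefore $\sum_pc_p$ converges uniformly, and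
$$c_g:=\sum_{p\in O}c_p\quad\text{is continuous on }I.$$
For $x\notin O$ all terms of $u(x)$ and $u(gx)$ are finite and $p\mapsto gp$ permutes $O$, so $c_g(x)=u(gx)-u(x)$.

**Step 6: $\hat g$ is a $C^1$ diffeomorphism.** We compute its derivative by a change of variables that ignores the null set $O$. Let $C_g=Dg\cdot e^{c_g}$, a continuous positive function on $I$. Off the countable set $O$, $C_g(t)=Dg(t)\rho(gt)/\rho(t)$. For $x<y$, substituting by the $C^1$ diffeomorphism $g$,
$$\varphi(gy)-\varphi(gx)=\frac1Z\int_{gx}^{gy}\rho=\frac1Z\int_x^y\rho(gt)Dg(t)\,dt=\frac1Z\int_x^yC_g(t)\rho(t)\,dt=\int_{\varphi(x)}^{\varphi(y)}C_g(\varphi^{-1}(t))\,dt.$$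
For the last equality: the measure $\mu=Z^{-1}\rho\,dt$ gives each interval $[x,y]$ the mass $\varphi(y)-\varphi(x)$, so $\varphi$ carries $\mu$ to Lebesgue measure. The left side is $\hat g(\varphi(y))-\hat g(\varphi(x))$. As $C_g\circ\varphi^{-1}$ is continuous, $\hat g$ is $C^1$ with derivative $D\hat g=C_g\circ\varphi^{-1}>0$. So $\hat g$ is a $C^1$ diffeomorphism. Since $\varphi$ does not depend on $g$, this holds for all $g\in G$.

**Step 7: derivatives at fixed points.** Finally we read off what happened to the derivatives. Let $g(p)=p$. If $p\notin O$, then $u(p)<\infty$ and $c_g(p)=u(gp)-u(p)=0$, so $D\hat g(\varphi(p))=C_g(p)=Dg(p)$. Let $p\in O$. For $p'\in O\setminus\{p\}$ we have $p\notin V_{p'}$, and $gp=p\notin V_{gp'}$ because $gp'\ne gp=p$; so $c_{p'}(p)=0$. By (5) with $r_{gp}=r_p$, $c_g(p)=c_p(p)=-(1-\varepsilon)\log Dg(p)$. Hence $D\hat g(\varphi(p))=Dg(p)\cdot Dg(p)^{-(1-\varepsilon)}=Dg(p)^\varepsilon$. $\square$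

## Removing the orbits one at a time: proof of Theorem A

**Step 1: one orbit fewer.** Let $\tau=3\eta/8$, and let $N$ be the number of $G$-orbits meeting $P_\tau$, which is finite by Lemma 4. The purpose of this step is to lower $N$ when $N\ge1$. Take $z\in P_\tau$, put $O=Gz$, choose $\varepsilon\in(0,1)$ with $\varepsilon A<\tau$, and let $\varphi$ be given by Lemma 6. The conjugated group consists of $C^1$ diffeomorphisms, and it has no resilient pair, since $\varphi$ is increasing. Let $\ell$ be given by a word of length $m$ with $\ell(p)=p$.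

- If $p\notin O$, then $D\hat\ell(\varphi(p))=D\ell(p)$.
- If $p\in O$, then $\log D\hat\ell(\varphi(p))=\varepsilon\log D\ell(p)\le\varepsilon Am<\tau m$, because each letter contributes at most $A$ to $\log D\ell(p)$.

So no point of $\varphi(O)$ is in $\hat P_\tau$, and a point $\varphi(p)\in\hat P_\tau$ with $p\notin O$ has $p\in P_\tau$. That is, $\varphi^{-1}(\hat P_\tau)\subset P_\tau\setminus O$. The orbits of the new action are the images under $\varphi$ of the old ones, so at most $N-1$ of them meet $\hat P_\tau$.

**Step 2: no orbit left.** We repeat Step 1, applied to the new action, at most $N$ times, with a new $\varepsilon$ each time because $A$ changes. This produces an increasing homeomorphism $\varphi'$ such that $\varphi'g\varphi'^{-1}$ is a $C^1$ diffeomorphism for all $g\in G$ and the conjugated action has $\hat P_\tau=\emptyset$. (If $N=0$ take $\varphi'=\mathrm{id}$.)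

**Step 3: the continuous density.** It remains to make the generators close to isometries. Since $\tau=3\eta/8$, Lemma 3 applies to the action obtained in Step 2 and gives a $C^1$ diffeomorphism $\varphi''$ with $e^{-\eta}\le D(\varphi''\varphi's\varphi'^{-1}\varphi''^{-1})\le e^\eta$ for all $s\in F$. Conjugation by the $C^1$ diffeomorphism $\varphi''$ keeps every element of the group a $C^1$ diffeomorphism. So $\varphi=\varphi''\varphi'$ has the required properties. $\blacksquare$

By the deduction given after the statement of Theorem C, the question is settled: the answer is yes.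

## The equivalences of Theorems B and C

**Proof of Theorem B.** (i)$\Rightarrow$(ii) is Theorem A. (ii)$\Rightarrow$(iii): take $F=\{f,g\}$ and $\eta=\log2$. (iii)$\Rightarrow$(i): this is the length count. If $(f,g;x,y)$ were a resilient pair, let $\varphi$ be as in (iii) for these $f,g$, and put $K=\varphi([x,y])$, $\hat f=\varphi f\varphi^{-1}$, $\hat g=\varphi g\varphi^{-1}$. Whether $\varphi$ is increasing or decreasing, $\hat f(K)$ and $\hat g(K)$ are disjoint compact subintervals of the interior of $K$, so $|\hat f(K)|+|\hat g(K)|<|K|$. Derivatives $\ge\frac12$ give $|\hat f(K)|+|\hat g(K)|\ge|K|$, a contradiction. $\blacksquare$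

In particular the converse of the statement in the question holds. If conjugates $\varphi_ng\varphi_n^{-1}$ converge to the identity in $C^1$ for all $g\in G$, then for any $f,g\in G$ and $n$ large both conjugates have derivative $\ge\frac12$. So (iii) holds, and $G$ has no resilient pair.

**Proof of Theorem C.** (a)$\Rightarrow$(b): if $g(p)=p$ and $\varphi_n$ is a $C^1$ diffeomorphism, the chain rule gives $D(\varphi_ng\varphi_n^{-1})(\varphi_n(p))=Dg(p)$. The left side tends to $1$ as $n\to\infty$, so $Dg(p)=1$.

(b)$\Rightarrow$(a): under (b), a word $\ell$ of length $m\ge1$ with $\ell(z)=z$ has $\log D\ell(z)=0<\tau m$. So $P_\tau=\emptyset$ for every finite symmetric $F$ and every $\tau>0$. Hence Lemma 3, which needs no hypothesis on resilient pairs, gives a $C^1$ diffeomorphism for each $F$ and $\eta$. Let $F_n$ be increasing nonempty finite symmetric sets exhausting the countable group $G$, and let $\varphi_n$ be the diffeomorphism for $F=F_n$ and $\eta=1/n$. A given $g\in G$ lies in $F_n$ for all large $n$, and then $\hat g=\varphi_ng\varphi_n^{-1}$ satisfies $e^{-1/n}\le D\hat g\le e^{1/n}$.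 So $|D\hat g-1|\le e^{1/n}-1$ and $|\hat g(x)-x|\le e^{1/n}-1$, and $\hat g\to\mathrm{id}$ in $C^1$. $\blacksquare$
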